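\title{The spectral function of a Schr\"odinger operator with bounded potential is not local in dimension two and higher}

\begin{abstract}
Let $V$ be a real potential on $\mathbb R^d$ that is bounded together with all its derivatives. We ask whether the diagonal value at $x$ of the kernel of the spectral projector $\mathbf 1_{(-\infty,\lambda^2]}(-\Delta+V)$ is determined, up to $O(\lambda^{-N})$ for every $N$, by the values of $V$ near $x$. For $d=1$ this follows from a theorem of Galkowski, Parnovski and Shterenberg. We show that it is false for every $d\ge2$: near any point and for any background potential, a change of the potential outside a ball can change the spectral function at the center by $c\lambda^{-2}(\log\lambda)^{-4}$ along a sequence $\lambda\to\infty$. The construction guides a wave of frequency $k$ around a closed curve of length about $k^2(\log k)^3$, carries it across a gap in which the potential is prescribed, and places infinitely many such guides in one potential.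
\end{abstract}

\section{The locality question}\label{sec:intro}

Let $C_b^\infty(\mathbb R^d)$ be the space of smooth functions $V$ with $\|\partial^\alpha V\|_\infty<\infty$ for every multi-index $\alpha$. Potentials are always real. For $V\in C_b^\infty(\mathbb R^d)$ the operator $H_V=-\Delta+V$ is self-adjoint on $L^2(\mathbb R^d)$ with spectrum in $[-\|V\|_\infty,\infty)$. The spectral projector $\mathbf 1_{(-\infty,\lambda^2]}(H_V)$ has a continuous integral kernel (Lemma~\ref{lem:kernel}), and the \emph{spectral function} is its value on the diagonal,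
\[
e_V(\lambda,x)=\mathbf 1_{(-\infty,\lambda^2]}(H_V)(x,x).
\]
For an operator with an orthonormal basis of eigenfunctions $u_j$ and eigenvalues $E_j$ this quantity is $\sum_{E_j\le\lambda^2}|u_j(x)|^2$: it counts the states of energy at most $\lambda^2$, each weighted by its concentration at $x$. For $V=0$ the projector is the Fourier multiplier by the indicator function of the ball $|\xi|\le\lambda$, its kernel is $(2\pi)^{-d}\int_{|\xi|\le\lambda}e^{i(x-x')\cdot\xi}\,d\xi$, and
\begin{equation}\label{eq:free}
e_0(\lambda,x)=c_d\lambda^d,\qquad c_d=(2\pi)^{-d}|B(0,1)|.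
\end{equation}
For a constant potential $V=a$ we get $c_d(\lambda^2-a)^{d/2}=c_d\lambda^d-\frac d2c_da\,\lambda^{d-2}+\cdots$, an expansion in steps of $\lambda^{-2}$ whose coefficients can be read off from the value of $V$ at $x$. In dimension one such an expansion exists for every potential of the class.

\begin{theorem}[Galkowski--Parnovski--Shterenberg, 2022]\label{thm:GPS}
Let $V\in C_b^\infty(\mathbb R)$ be real. There are functions $a_j(x)$, $j\ge0$, such that for every $N>0$ there is $C_N>0$ with
\[
\Big|e_V(\lambda,x)-\sum_{j=0}^{N-1}a_j(x)\lambda^{1-2j}\Big|\le C_N\lambda^{1-2N}.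
\]
Moreover, $a_j(x)$ can be determined from a finite number, depending on $j$, of derivatives of $V$ at $x$.
\end{theorem}

The problem of Parnovski and Shterenberg that we study, posed in \cite{banff}, keeps the dependence on $V$ near $x$ and drops the expansion. It asks for a proof or a disproof of the following statement in general dimension.

\begin{quote}
\textbf{Locality statement.} \emph{Let $V_1,V_2\in C_b^\infty(\mathbb R^d)$ be real and equal in a neighborhood of $x$. Then $e_{V_1}(\lambda,x)-e_{V_2}(\lambda,x)=O(\lambda^{-N})$ as $\lambda\to\infty$ for every $N>0$, where the implied constant may depend on $N$, $x$, $V_1$, $V_2$ and the neighborhood.}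
\end{quote}

For $d=1$ the statement holds. The two potentials have the same derivatives at $x$, so their coefficients $a_j(x)$ in Theorem~\ref{thm:GPS} coincide, and the difference is at most $2C_N\lambda^{1-2N}$ for every $N$, with $C_N$ the larger of the two constants.

There are two reasons to expect the same answer in every dimension. The first is finite speed of propagation. Let $V_1=V_2$ on $B(x,r)$ and let $b$ be an even function whose Fourier transform $\hat b$ is smooth and supported in $(-r,r)$, so that $b(\sqrt{H_V})=\frac1{2\pi}\int\hat b(t)\cos(t\sqrt{H_V})\,dt$. If $w$ is supported close enough to $x$, the waves $\cos(t\sqrt{H_{V_j}})w$ stay inside $B(x,r)$ for $t\in\operatorname{supp}\hat b$, solve the same equation there, and therefore coincide. Hence $b(\sqrt{H_{V_1}})w=b(\sqrt{H_{V_2}})w$: averages in $\lambda$ over windows of width about $1/r$ see only the potential near $x$. A sharp cutoff involves all times, so the potential far away enters through waves that leave $x$ and come back.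

The second reason is that coming back is hard. A classical trajectory of energy $\lambda^2\ge2\|V\|_\infty$ solves $\dot x=2\xi$, $\dot\xi=-\nabla V$ with $|\xi|^2=\lambda^2-V\ge\lambda^2/2$. For $d=1$ the momentum $\xi$ never vanishes, and the trajectory never returns. For $d\ge2$ its curvature is at most $|\ddot x|/|\dot x|^2\le\|\nabla V\|_\infty\lambda^{-2}$, and it cannot return before its tangent has turned by $\pi/2$, that is, before it has covered a distance $\pi\lambda^2/(2\|\nabla V\|_\infty)$. One would guess that a wave has dispersed after such a distance. But a bounded potential can also keep a wave from dispersing, by confining it to a channel of fixed width, and a normalized wave spread along a channel of length $\lambda^2$ has intensity $\lambda^{-2}$, which is small but only polynomially so. This is how locality fails.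

\begin{theorem}\label{thm:main}
Let $d\ge2$. There is a real $V_1\in C_b^\infty(\mathbb R^d)$ with $V_1=0$ on $B(0,1)$ and $\partial^\alpha V_1(x)\to0$ as $|x|\to\infty$ for all $\alpha$, such that
\[
\limsup_{\lambda\to\infty}\ \lambda^2(\log\lambda)^4\,\big|e_{V_1}(\lambda,0)-e_0(\lambda,0)\big|>0 .
\]
In particular the difference is not $O(\lambda^{-N})$ for any $N>2$.
\end{theorem}

The failure is not special to the zero potential.

\begin{theorem}\label{thm:general}
Let $d\ge2$. For every real $V_2\in C_b^\infty(\mathbb R^d)$, every $x_*\in\mathbb R^d$ and every $r>0$ there is a real $V_1\in C_b^\infty(\mathbb R^d)$ with $V_1=V_2$ on $B(x_*,r)$ and $\partial^\alpha V_1(x)\to0$ as $|x|\to\infty$ for all $\alpha$, such that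
\[
\limsup_{\lambda\to\infty}\ \lambda^2(\log\lambda)^4\,\big|e_{V_1}(\lambda,x_*)-e_{V_2}(\lambda,x_*)\big|>0 .
\]
\end{theorem}

Thus the locality statement is true for $d=1$ and false for every $d\ge2$. We do not claim that the exponent $2$ is optimal.

Section~\ref{sec:model} shows the mechanism on a circle in the plane. Section~\ref{sec:jumps} converts approximate eigenfunctions into lower bounds for spectral projectors at a point, Section~\ref{sec:guide} builds one guide, and Section~\ref{sec:many} combines infinitely many of them and proves Theorem~\ref{thm:main}. Section~\ref{sec:general} adds a resolvent estimate and proves Theorem~\ref{thm:general}. Balls are open, $\|\cdot\|_p$ is the norm of $L^p$, $\langle w_1,w_2\rangle=\int w_1\overline{w_2}$, $\langle y\rangle=(1+|y|^2)^{1/2}$, and $\|\Phi\|_{C^J}=\max_{|\alpha|\le J}\|\partial^\alpha\Phi\|_\infty$.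

\section{The mechanism on a circle}\label{sec:model}

\subsection*{A jump contradicts locality}
Suppose that $H_Vu=k^2u$ with $\|u\|_2=1$. The projector $\Pi=\mathbf 1_{\{k^2\}}(H_V)$ fixes $u$, and the inequality \eqref{eq:CS} below gives $\Pi(x,x)\ge|u(x)|^2$. So $e_V(\cdot,x)$ jumps at $\lambda=k$ by at least $|u(x)|^2$, while the free function \eqref{eq:free} is continuous. The difference $e_V(\cdot,x)-e_0(\cdot,x)$ has the same jump, and if $u(x)\ne0$ its modulus exceeds $|u(x)|^2/3$ either at $k$ or at points just below $k$. A potential that vanishes near $x$ and has normalized eigenfunctions $u_j$ with eigenvalues $k_j^2\to\infty$ and $|u_j(x)|^2\ge k_j^{-N}$ would therefore violate locality. No asymptotic formula for $e_V$ is needed, only positivity.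

\subsection*{A wave that runs around a circle}
Let $d=2$, let $(\varrho,\vartheta)$ be polar coordinates, and let $R$ be a radius with $kR\in\mathbb N$. For a positive function $a(\varrho)$,
\[
\Delta\big(e^{ikR\vartheta}a\big)=e^{ikR\vartheta}\Big(a''+\frac{a'}\varrho-\frac{k^2R^2}{\varrho^2}\,a\Big),
\]
so $u=e^{ikR\vartheta}a(\varrho)$ solves $(-\Delta+V-k^2)u=0$ for $\varrho>0$ with the real potential
\[
V=\frac{a''}{a}+k^2\Big(1-\frac{R^2}{\varrho^2}\Big)+\frac{a'}{\varrho\,a}.
\]
We choose the wave first and read off the potential. Put $\varrho=R+y$ and $a=\varphi(y)=e^{-\langle y\rangle}$. Then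
\[
\frac{\varphi'}{\varphi}=-\frac y{\langle y\rangle},\qquad \frac{\varphi''}{\varphi}=1-\langle y\rangle^{-2}-\langle y\rangle^{-3}.
\]
The first term of $V$ is a well, equal to $-1$ on the circle and rising to $1$ away from it; it confines the wave. The second term balances the centrifugal force. In an annulus $|y|\le2Y\le R/2$ it equals $k^2y(2R+y)/\varrho^2=O(k^2Y/R)$, so it is small when $R\gg k^2Y$, and the third term is $O(1/R)$. Far from the circle the second term is of size $k^2$, so we must cut $V$ off to $|y|\le2Y$ and $u$ to $|y|\le Y$. Since $\varphi\le e^{-Y/2}$ for $|y|\ge Y/2$, the width $Y=(\log k)^2$ makes the error smaller than any power of $k^{-1}$. With $R\approx k^2(\log k)^3$ the centrifugal term is $O(1/\log k)$. Finally $\int|u|^2\approx2\pi R\|\varphi\|_2^2$, so after normalization $|u|^2\asymp R^{-1}\approx k^{-2}(\log k)^{-3}$ on the circle. This accounts for the power $\lambda^{-2}$ and for three of the four logarithms in the theorems; the fourth absorbs constants.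

\subsection*{What is missing}
Four things separate this computation from a counterexample.
\begin{enumerate}
\item The function $u$ solves the equation only approximately. Section~\ref{sec:jumps} shows that it still forces a near-jump: a definite increase of $e_V(\cdot,x)$ over a very short interval.
\item The potential does not vanish on the circle, whereas $V_1$ is prescribed near $x$. Worse, we need infinitely many frequencies $k_j$, every guide must pass through $x$, and so the $j$th guide must cross the region occupied by the earlier ones without changing the potential there. The guide needs a gap, and the wave has to cross a given compactly supported potential $U$ and reenter the guide with the right phase and amplitude, up to $O(k^{-J})$. This is the heart of the proof (Lemma~\ref{lem:gap}).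
\item The crossing is easiest to analyze on a straight line, so the circle is replaced by a closed curve with a straight part and variable curvature.
\item The potentials of the guides must tend to zero in every $C^J$. We achieve this by widening the profile $\varphi$ and by spreading the corrections near the gap over long intervals.
\end{enumerate}

\section{Near-jumps of the spectral function}\label{sec:jumps}

In this section $H=-\Delta+V$ with $V\in C_b^\infty(\mathbb R^d)$ real and $\|V\|_\infty\le K$; the dimension is arbitrary.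

\subsection*{Kernels}
The domain of $H$ is the Sobolev space $H^2(\mathbb R^d)$. The identity $(1-\Delta)u=Hu+(1-V)u$ and induction on $m$ show that the domain of the power $H^m$ lies in $H^{2m}(\mathbb R^d)$, with $\|u\|_{H^{2m}}\le C_m\sum_{j\le m}\|H^ju\|_2$. Let $b$ be a Borel function such that $E^mb(E)$ is bounded on $[-K,\infty)$ for every $m\ge0$; examples are $b(E)=e^{-tE}$ with $t>0$ and $b=\mathbf 1_I$ with $I$ bounded above. Then $b(H)$ maps $L^2$ boundedly into every $H^{2m}(\mathbb R^d)$, and by the Sobolev embedding for $2m>d/2+1$ into the space $C_b^1$ of $C^1$ functions bounded together with their gradient. We always take the continuous representative of $b(H)w$.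

\begin{lemma}\label{lem:kernel}
Let $I\subset\mathbb R$ be a Borel set bounded above and $\Pi=\mathbf 1_I(H)$. For every $x$ there is $\Pi_x\in L^2$ with $(\Pi w)(x)=\langle w,\Pi_x\rangle$ for all $w\in L^2$. The function $\Pi(x,x')=\langle\Pi_{x'},\Pi_x\rangle$ is continuous and is the integral kernel of $\Pi$, and
\begin{equation}\label{eq:CS}
\Pi(x,x)=\|\Pi_x\|_2^2\ge0,\qquad|(\Pi w)(x)|\le\Pi(x,x)^{1/2}\|w\|_2 .
\end{equation}
If $I$ is the disjoint union of Borel sets $I_1,I_2$ with projectors $\Pi_1,\Pi_2$, then $\Pi(x,x)=\Pi_1(x,x)+\Pi_2(x,x)$. In particular $\mathbf 1_I(H)(x,x)$ is monotone in $I$, and for $0\le\lambda<\lambda'$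
\begin{equation}\label{eq:increment}
e_V(\lambda',x)-e_V(\lambda,x)=\mathbf 1_{(\lambda^2,\lambda'^2]}(H)(x,x).
\end{equation}
\end{lemma}

\begin{proof}
Since $\Pi:L^2\to C_b^1$ is bounded, $w\mapsto(\Pi w)(x)$ is a bounded functional, which gives $\Pi_x$, and $|\langle w,\Pi_x-\Pi_{x'}\rangle|\le C|x-x'|\,\|w\|_2$, so $x\mapsto\Pi_x$ is Lipschitz with values in $L^2$. From $\Pi=\Pi^2=\Pi^*$ we get $\langle w,\Pi_x\rangle=(\Pi\Pi w)(x)=\langle\Pi w,\Pi_x\rangle=\langle w,\Pi\Pi_x\rangle$, so $\Pi_x=\Pi\Pi_x$. Hence $\Pi_x(x')=(\Pi\Pi_x)(x')=\langle\Pi_x,\Pi_{x'}\rangle$, and $(\Pi w)(x)=\int w(x')\overline{\Pi_x(x')}\,dx'=\int\Pi(x,x')w(x')\,dx'$. The bound \eqref{eq:CS} is the Cauchy--Schwarz inequality. If $\Pi=\Pi_1+\Pi_2$, then $\Pi_x=\Pi_{1,x}+\Pi_{2,x}$, and the two summands lie in the orthogonal ranges of $\Pi_1$ and $\Pi_2$.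
\end{proof}

\subsection*{The heat semigroup}
Let $p_t(x)=(4\pi t)^{-d/2}e^{-|x|^2/4t}$, so that $e^{t\Delta}w=p_t*w$. The Trotter product formula states that $(e^{t\Delta/m}e^{-tV/m})^mw\to e^{-tH}w$ in $L^2$ as $m\to\infty$. Since $p_t\ge0$ and $e^{-tV/m}\le e^{tK/m}$, each approximant is bounded pointwise by $e^{tK}p_t*|w|$. Passing to a subsequence that converges almost everywhere, and using that both sides are continuous, we get for $w\in L^2$, $t>0$ and every $x$
\begin{equation}\label{eq:domination}
|(e^{-tH}w)(x)|\le e^{tK}(p_t*|w|)(x).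
\end{equation}
As $\|p_t\|_1=1$ and $\|p_t\|_2^2=(p_t*p_t)(0)=p_{2t}(0)=(8\pi t)^{-d/2}$, it follows that
\begin{equation}\label{eq:heat}
\|e^{-tH}w\|_\infty\le e^{tK}\min\big(\|w\|_\infty,\,(8\pi t)^{-d/4}\|w\|_2\big).
\end{equation}

\subsection*{From a quasimode to a near-jump}
Let $(H-\Lambda)u=g$ with $g$ small, and let $\Pi$ be the projector for the window $[\Lambda-\varepsilon,\Lambda+\varepsilon]$. The spectral theorem gives $\|(1-\Pi)u\|_2\le\|g\|_2/\varepsilon$, but we need $(\Pi u)(x)$ at one point, and an $L^2$ bound says nothing about that. The operator $e^{-(H-\Lambda)/\Lambda}$ bridges the two norms: it almost fixes $u$, it is almost the identity on the range of $\Pi$, and it maps $L^2$ to $L^\infty$ at the polynomial cost $\Lambda^{d/4}$.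

\begin{lemma}\label{lem:nearjump}
Let $u\in C_c^\infty(\mathbb R^d)$, $\|u\|_2=1$, $\Lambda\ge1$, $0<\varepsilon\le1$, $g=(H-\Lambda)u$ and $\Pi=\mathbf 1_{[\Lambda-\varepsilon,\Lambda+\varepsilon]}(H)$. There is $C=C(d,K)$ such that for every $x$
\[
3\,\Pi(x,x)^{1/2}\ge|u(x)|-C\|g\|_\infty-C\Lambda^{d/4}\varepsilon^{-1}\|g\|_2 .
\]
\end{lemma}

\begin{proof}
Let $t=1/\Lambda\le1$ and $S(t')=e^{-t'(H-\Lambda)}$. Since $\frac{d}{dt'}S(t')u=-S(t')g$ in $L^2$,
\[
u=\Pi S(t)u+S(t)(1-\Pi)u+\int_0^tS(t')g\,dt' .
\]
The left side and the first two terms on the right are continuous, so the integral is continuous too, and we may estimate all terms at $x$. On the range of $\Pi$ the norm of $S(t)$ is at most $e^{\varepsilon/\Lambda}\le3$, so \eqref{eq:CS} applied to $w=\Pi S(t)u$ gives $|(\Pi S(t)u)(x)|\le3\,\Pi(x,x)^{1/2}$. For the second term, $|E-\Lambda|>\varepsilon$ outside the window, so $\|(1-\Pi)u\|_2\le\|(H-\Lambda)u\|_2/\varepsilon$, and \eqref{eq:heat} bounds the term by $e^{1+K}(8\pi)^{-d/4}\Lambda^{d/4}\|g\|_2/\varepsilon$. For the third,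 \eqref{eq:heat} gives $\|S(t')g\|_\infty\le e^{1+K}\|g\|_\infty$ for $0<t'\le t$; pairing the integral with functions in $L^1\cap L^2$ shows that its supremum norm is at most $te^{1+K}\|g\|_\infty\le e^{1+K}\|g\|_\infty$.
\end{proof}

\section{A wave guide with a gap}\label{sec:guide}

From now on $d\ge2$ and $n=d-1\ge1$. We write $x=(x_1,y)$ with $y=(y_1,y')\in\mathbb R\times\mathbb R^{n-1}$; for $d=2$ there is no $y'$. Let $\sigma$ be the reflection that changes the sign of the first coordinate, in $\mathbb R^d$ and in $\mathbb R^2$; a function on $\mathbb R^d$ is \emph{even} if it is invariant under $\sigma$. The point at which we observe the spectral function is $x_*=(-\tau,0)$ with $\tau\ge0$. For complex vectors, $a\cdot b=\sum a_ib_i$ without conjugation.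

\begin{proposition}\label{prop:guide}
Let $\rho\ge1$, $0\le\tau<\rho$, $J\in\mathbb N$, and let $U\in C_c^\infty(\mathbb R^d)$ be real and even with $\operatorname{supp}U\subset B(0,\rho)$. For every sufficiently large $k$ there are a real $V\in C_c^\infty(\mathbb R^d)$ and $u\in C_c^\infty(\mathbb R^d)$ such that
\begin{enumerate}
\item[(a)] $V$ is even and $V=0$ on $B(0,\rho)$;
\item[(b)] $\|V\|_{C^J}\le2^{-J}$;
\item[(c)] $\|u\|_2=1$ and $|u(x_*)|^2\ge k^{-2}(\log k)^{-4}$;
\item[(d)] $g=(-\Delta+U+V-k^2)u$ satisfies $\|g\|_2+\|g\|_\infty\le k^{-J}$.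
\end{enumerate}
\end{proposition}

Here $U$ is the potential already in place and $V$ is the new guide (Figure~\ref{fig:guide}). The evenness of $U$ is used in Lemma~\ref{lem:gap} only; the evenness of $V$ is what allows the proposition to be applied again, to $U+V$. The construction has three parameters, chosen in this order: a width $W\ge1$, a length $\ell\ge16\rho$, and the frequency $k$. Constants may depend on $U,\rho,J,W,\ell$ unless stated otherwise, but never on $k$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]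
\draw[line width=10pt,gray!30] (1,0) -- (4,0) arc (-90:90:1.4) -- (-4,2.8) arc (90:270:1.4) -- (-1,0);
\draw[line width=10pt,gray!75] (1.7,0) -- (3.2,0);
\draw[line width=10pt,gray!75] (-1.7,0) -- (-3.2,0);
\draw (-4,0) -- (4,0) arc (-90:90:1.4) -- (-4,2.8) arc (90:270:1.4);
\draw[dashed] (0,0) circle (0.75);
\draw[dotted] (0,-1.1) -- (0,3.4) node[right] {$x_1=0$};
\fill (-0.35,0) circle (1.6pt) node[below] {$x_*$};
\node at (1.35,0.95) {$B(0,\rho)$};
\node at (2.45,-0.5) {$\operatorname{supp}q$};
\node at (-2.45,-0.5) {$\operatorname{supp}q$};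
\node at (2.5,2.3) {$\gamma$};
\end{tikzpicture}
\caption{One guide in the $(x_1,y_1)$-plane, not to scale. The wave runs along the closed curve $\gamma$, of length about $k^2(\log k)^3$, confined by a potential in the light tube. The confining potential is switched off across the ball $B(0,\rho)$, which contains the observation point $x_*$ and the support of the given potential $U$. A small real potential $q$ in the two dark zones undoes the effect of the crossing. The whole configuration is symmetric under the reflection in $x_1=0$.}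
\label{fig:guide}
\end{figure}

\subsection{The transverse profile}\label{sub:profile}
On $\mathbb R^n$ let
\[
\varphi(y)=e^{-\langle y/W\rangle},\qquad v=\frac{\Delta_y\varphi}{\varphi}.
\]
Then $(-\Delta_y+v)\varphi=0$, so $e^{iks}\varphi(y)$ solves $(-\partial_s^2-\Delta_y+v-k^2)u=0$ on $\mathbb R\times\mathbb R^n$ for every $k$: this is a straight guide without gap. From $\Delta e^{-\langle y\rangle}=(|\nabla\langle y\rangle|^2-\Delta\langle y\rangle)e^{-\langle y\rangle}$ and scaling, $v(y)=W^{-2}v_1(y/W)$ with $v_1=|\nabla\langle y\rangle|^2-\Delta\langle y\rangle$. The components $y_i/\langle y\rangle$ of $\nabla\langle y\rangle$ lie in $C_b^\infty$, so $v_1\in C_b^\infty$, and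
\begin{equation}\label{eq:vsmall}
\|\partial^\alpha v\|_\infty\le C_\alpha W^{-2},\qquad \frac{\nabla\varphi}{\varphi}=-\nabla\langle y/W\rangle\in C_b^\infty,
\end{equation}
with $C_\alpha$ independent of $W\ge1$. The profile is chosen so that it decays exponentially while its logarithmic derivatives stay bounded on all of $\mathbb R^n$; a Gaussian would give an unbounded $v$.

\subsection{Crossing the gap}\label{sub:gap}
We work on $\mathbb R\times\mathbb R^n$ with coordinates $(s,y)$. Switching $v$ off near $s=0$ and adding $U$ perturbs the straight guide by a real function $Q(s,y)$ with compact support in $s$. We look for a real correction $q$, supported away from $\operatorname{supp}Q$, and an approximate solution $e^{iks}\varphi e^f$ in which $f$ vanishes for large $|s|$ \emph{on both sides}: the wave must leave the region in the form in which it entered, since it will be continued around a closed curve. We have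
\[
e^{-iks-f}\partial_s^2e^{iks+f}=-k^2+2ikf_s+f_s^2+f_{ss},\qquad
\Delta_y(\varphi e^f)=\varphi e^f\big(v+\mathcal Lf+\nabla_yf\cdot\nabla_yf\big),
\]
where $\mathcal L=\Delta_y+2\varphi^{-1}\nabla\varphi\cdot\nabla_y$ has real coefficients in $C_b^\infty$ that do not depend on $s$. Therefore
\begin{gather}
(-\partial_s^2-\Delta_y+v+Q+q-k^2)\big(e^{iks}\varphi e^f\big)=-e^{iks}\varphi e^f\,\mathcal E,\label{eq:ansatz}\\
\mathcal E=2ikf_s+f_{ss}+f_s^2+\mathcal Lf+\nabla_yf\cdot\nabla_yf-Q-q.\label{eq:E}
\end{gather}
We expand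
\begin{equation}\label{eq:expansion}
f=\sum_{m=1}^Mk^{-m}f_m(s,y),\qquad q=\sum_{m=0}^{M-1}k^{-m}q_m(s,y).
\end{equation}
For $0\le m\le M-1$ the coefficient of $k^{-m}$ in $\mathcal E$ is $2i\partial_sf_{m+1}+F_m-q_m$, where $F_0=-Q$ and, for $m\ge1$,
\begin{equation}\label{eq:Fm}
F_m=\partial_s^2f_m+\mathcal Lf_m+\sum_{a+b=m,\ a,b\ge1}\big(\partial_sf_a\,\partial_sf_b+\nabla_yf_a\cdot\nabla_yf_b\big).
\end{equation}
Each equation $2i\partial_sf_{m+1}=q_m-F_m$ is solved by integrating along the line $y=\mathrm{const}$, and $f_{m+1}$ has compact support in $s$ exactly when $\int_{\mathbb R}(q_m-F_m)\,ds=0$ for every $y$.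

The first two orders show both the tool and the obstruction. For $m=0$ the condition is $\int(Q+q_0)\,ds=0$. The wave picks up the phase $-\frac1{2k}\int Q\,ds$ in the gap, and a real $q_0$ with the opposite integral removes it. Since only the integral matters, $q_0$ can be spread over a length $\ell$ and made of size $1/\ell$. For $m=1$, the function $f_1=\frac1{2i}\int_{-\infty}^s(Q+q_0)\,ds'$ is purely imaginary, hence so is $F_1=\partial_s^2f_1+\mathcal Lf_1$, and an integration by parts gives
\[
\int_{\mathbb R}F_1\,ds=\mathcal L\int_{\mathbb R}f_1\,ds=-\frac1{2i}\,\mathcal L\int_{\mathbb R}s\,(Q+q_0)\,ds .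
\]
A real $q_1$ cannot cancel an imaginary integral; if it is nonzero, then $f_2$, which is a correction to the amplitude, does not return to zero. If $Q$ and $q_0$ are even in $s$, the first moment vanishes and the obstruction disappears. The next lemma shows that evenness removes it at every order, through the symmetry $f_m(-s,y)=\overline{f_m(s,y)}$.

Fix a real $\eta_0\in C_c^\infty((\frac14,\frac34))$ with $\int\eta_0=1$ and put $\eta(s)=\ell^{-1}[\eta_0(s/\ell)+\eta_0(-s/\ell)]$. This function is even, supported in $\ell/4\le|s|\le3\ell/4$, and $\int_{-\infty}^0\eta\,ds=1$.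

\begin{lemma}\label{lem:gap}
Let $M\ge1$ and let $Q\in C_b^\infty(\mathbb R\times\mathbb R^n)$ be real, even in $s$ and supported in $|s|\le\ell/8$. There are real $p_0,\dots,p_{M-1}\in C_b^\infty(\mathbb R^n)$ and complex $f_1,\dots,f_M\in C_b^\infty(\mathbb R\times\mathbb R^n)$, independent of $k$, such that, with $q_m=\eta(s)p_m(y)$ and $f,q$ given by \eqref{eq:expansion},
\begin{enumerate}
\item[(i)] $p_0(y)=-\int_{-\infty}^0Q(s,y)\,ds$;
\item[(ii)] every $f_m$ is supported in $|s|\le3\ell/4$;
\item[(iii)] the function $\mathcal E$ of \eqref{eq:E} is supported in $|s|\le3\ell/4$, and $|\mathcal E|\le Ck^{-M}$ for $k\ge1$.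
\end{enumerate}
\end{lemma}

\begin{proof}
Define recursively, for $m=0,\dots,M-1$,
\[
p_m(y)=\int_{-\infty}^0\operatorname{Re}F_m(s,y)\,ds,\qquad G_m=\eta p_m-F_m,\qquad f_{m+1}(s,y)=\frac1{2i}\int_{-\infty}^sG_m(s',y)\,ds' .
\]
For $m=0$ this is (i). Call a function $\Phi(s,y)$ \emph{admissible} if it lies in $C_b^\infty$, is supported in $|s|\le3\ell/4$, and satisfies $\Phi(-s,y)=\overline{\Phi(s,y)}$. We show by induction that $f_1,\dots,f_M$ are admissible. Let $0\le m\le M-1$ and let $f_1,\dots,f_m$ be admissible; for $m=0$ nothing is assumed.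

\emph{$F_m$ is admissible.} For $m=0$ this holds because $Q$ is real and even. For $m\ge1$, $F_m$ is a sum of products of derivatives of the $f_a$ and of coefficients of $\mathcal L$, so it lies in $C_b^\infty$ and has the required support. Differentiating the symmetry gives $(\partial_sf_a)(-s,y)=-\overline{(\partial_sf_a)(s,y)}$, while $\partial_s^2$, $\nabla_y$ and $\mathcal L$ preserve it. In \eqref{eq:Fm} the first $s$-derivatives occur in pairs, so the signs cancel.

\emph{$G_m$ is admissible and has integral zero.} The function $p_m$ is real, and differentiating under the integral over $[-3\ell/4,0]$ gives $|\partial^\alpha p_m|\le\ell\|\partial_y^\alpha F_m\|_\infty$, so $p_m\in C_b^\infty$. As $\eta p_m$ is real and even in $s$, $G_m$ is admissible. By the symmetry, $\operatorname{Im}G_m$ is odd and $\operatorname{Re}G_m$ is even in $s$, so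
\[
\int_{\mathbb R}G_m\,ds=2\int_{-\infty}^0\operatorname{Re}G_m\,ds=2\Big(p_m\int_{-\infty}^0\eta\,ds-\int_{-\infty}^0\operatorname{Re}F_m\,ds\Big)=0 .
\]

\emph{$f_{m+1}$ is admissible.} It vanishes for $s\le-3\ell/4$ by definition and for $s\ge3\ell/4$ because $\int G_m\,ds=0$. Its pure $y$-derivatives are bounded by $\ell\|\partial_y^\alpha G_m\|_\infty$, and a derivative containing $\partial_s$ is a derivative of $G_m/(2i)$. Substituting $s'\mapsto-s'$ and using $\int\overline{G_m}\,ds=0$,
\[
f_{m+1}(-s,y)=\frac1{2i}\int_s^\infty\overline{G_m(s',y)}\,ds'=-\frac1{2i}\int_{-\infty}^s\overline{G_m(s',y)}\,ds'=\overline{f_{m+1}(s,y)} .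
\]
This completes the induction and proves (ii). By construction $2i\partial_sf_{m+1}+F_m-q_m=0$ for $0\le m\le M-1$, so $\mathcal E=\sum_{j=M}^{2M}k^{-j}\mathcal E_j$, where each $\mathcal E_j$ is a sum of terms of the types appearing in \eqref{eq:Fm}, independent of $k$, bounded and supported in $|s|\le3\ell/4$. This is (iii).
\end{proof}

\subsection{The closed curve}\label{sub:curve}
This is the step that requires $d\ge2$. We need a simple closed plane curve that is symmetric under $\sigma$ and straight near the origin.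

\begin{lemma}\label{lem:curve}
There are $r_0>0$, a smooth even $6$-periodic function $\kappa_0\ge0$ vanishing on $[-1,1]$, and a smooth unit speed curve $\gamma_0:\mathbb R/6\mathbb Z\to\mathbb R^2$ with unit normal $\nu_0$ such that $\nu_0'=-\kappa_0\gamma_0'$; $\gamma_0(s)=(s,0)$ and $\nu_0(s)=(0,1)$ for $|s|\le1$; $\gamma_0(-s)=\sigma\gamma_0(s)$ and $\nu_0(-s)=\sigma\nu_0(s)$; and $(s,y_1)\mapsto\gamma_0(s)+y_1\nu_0(s)$ is a diffeomorphism of $(\mathbb R/6\mathbb Z)\times(-r_0,r_0)$ onto an open set.
\end{lemma}

\begin{proof}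
Take a nonnegative function in $C_c^\infty((1,2))$, symmetric about $\frac32$ and with integral $\pi$, and let $\kappa_0$ be its $3$-periodic extension. It vanishes on $[-1,1]$, and $\kappa_0(-s)=\kappa_0(3-s)=\kappa_0(s)$. Let $\vartheta(s)=\int_0^s\kappa_0$, an odd nondecreasing function with $\vartheta(s+3)=\vartheta(s)+\pi$, and define
\[
\gamma_0(0)=0,\qquad\gamma_0'=(\cos\vartheta,\sin\vartheta),\qquad\nu_0=(-\sin\vartheta,\cos\vartheta).
\]
Then $\nu_0'=-\kappa_0\gamma_0'$. Since $\gamma_0'(s+3)=-\gamma_0'(s)$, the integral of $\gamma_0'$ over an interval of length $6$ vanishes, so $\gamma_0$ and $\nu_0$ are $6$-periodic. On $[-1,1]$ we have $\vartheta=0$, which gives the straight part. As $\cos\vartheta$ is even and $\sin\vartheta$ is odd, the first components of $\gamma_0$ and $\nu_0$ are odd and the second components are even; this is the symmetry.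

The curve is simple. Suppose $\gamma_0(s_1)=\gamma_0(s_2)$ with $s_1<s_2<s_1+6$. Over $[s_1,s_1+6]$ the angle $\vartheta$ increases by $2\pi$, so over one of the arcs $[s_1,s_2]$, $[s_2,s_1+6]$ it increases by at most $\pi$. Let $\vartheta_*$ be the midpoint of the range of $\vartheta$ on that arc and $b=(\cos\vartheta_*,\sin\vartheta_*)$. On the arc, $\gamma_0'\cdot b=\cos(\vartheta-\vartheta_*)$ is continuous and nonnegative, and it equals $1$ at a point where $\vartheta=\vartheta_*$. So $\int\gamma_0'\cdot b>0$ over the arc, although its endpoints have the same image, a contradiction. Thus $\gamma_0$ embeds the compact curve $\mathbb R/6\mathbb Z$, and the tubular neighborhood theorem, which says that for such a curve the normal map is a diffeomorphism onto an open set for small $|y_1|$, gives $r_0$.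
\end{proof}

We dilate the curve by a factor $D$ chosen so that $e^{iks}$ is periodic along it:
\[
D=\frac{\pi N_k}{3k},\quad N_k=\lceil k^3(\log k)^3\rceil,\quad L=6D,\quad\gamma(s)=D\gamma_0(s/D),\quad\nu(s)=\nu_0(s/D).
\]
Then $kL=2\pi N_k$ and $L=(2\pi+o(1))k^2(\log k)^3$. The curvature is $\kappa(s)=D^{-1}\kappa_0(s/D)$: it is even, vanishes for $|s|\le D$, and $\nu'=-\kappa\gamma'$. With $Y=(\log k)^2$ let
\[
X(s,y)=\big(\gamma(s)+y_1\nu(s),\,y'\big),\qquad s\in\mathbb R/L\mathbb Z,\quad|y|<3Y,
\]
where $s$ is represented by $|s|\le L/2=3D$. Let $k$ be so large that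
\begin{equation}\label{eq:klarge}
3Y<r_0D,\qquad3Y\|\kappa\|_\infty<\tfrac12,\qquad\ell<D,\qquad\rho<3Y .
\end{equation}
Since $\gamma(s)+y_1\nu(s)=D\,[\gamma_0(s/D)+(y_1/D)\nu_0(s/D)]$, the map $X$ is a diffeomorphism onto an open tube $\mathcal T\subset\mathbb R^d$. It satisfies
\begin{equation}\label{eq:Xprops}
X(s,y)=(s,y)\quad\text{for }|s|\le D,\qquad X(-s,y)=\sigma X(s,y).
\end{equation}
A point $(x_1,y)\in B(0,\rho)$ has $|x_1|<\rho<D$ and $|y|<3Y$, so it equals $X(x_1,y)$. By injectivity,
\begin{equation}\label{eq:ball}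
B(0,\rho)\subset\mathcal T,\qquad\text{and }X(s,y)\in B(0,\rho)\text{ implies }|s|<\rho .
\end{equation}
We have $\partial_sX=(h\gamma',0)$ with $h=1-\kappa(s)y_1\in(\frac12,\frac32)$ and $\partial_{y_1}X=(\nu,0)$. Hence the Euclidean metric is $h^2ds^2+|dy|^2$, the volume element is $h\,ds\,dy$, and
\begin{equation}\label{eq:laplace}
\Delta=h^{-1}\partial_sh^{-1}\partial_s+h^{-1}\partial_{y_1}h\,\partial_{y_1}+\Delta_{y'},\qquad
\partial_{x_i}=\gamma_i'h^{-1}\partial_s+\nu_i\partial_{y_1}\quad(i=1,2),
\end{equation}
where $x_1,x_2$ are the Cartesian coordinates of the plane of $\gamma$; the other Cartesian derivatives are the $\partial_{y'}$. Finally $\partial_s^a\kappa=O(D^{-1-a})$, so for every multi-index $\beta$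
\begin{equation}\label{eq:kappay}
|\partial_{s,y}^\beta(\kappa y_1)|\le C_\beta Y/D\quad\text{in }\mathcal T,
\end{equation}
with $C_\beta$ depending only on $\beta$ and $\kappa_0$.

\subsection{An exact wave in the tube}\label{sub:wave}
As on the circle, we prescribe the wave $e^{iks}A$ with $A>0$ and read off the potential. For any $A$,
\begin{equation}\label{eq:transport}
e^{-iks}h^{-1}\partial_sh^{-1}\partial_s(e^{iks}A)=-k^2h^{-2}A+h^{-1}\partial_s(h^{-1}\partial_sA)+ikh^{-1}A^{-1}\partial_s(h^{-1}A^2),
\end{equation}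
because the terms linear in $ik$ are $h^{-1}[\partial_s(h^{-1}A)+h^{-1}\partial_sA]$, and $\partial_s(h^{-1}A\cdot A)=A\,\partial_s(h^{-1}A)+h^{-1}A\,\partial_sA$. The last term of \eqref{eq:transport} would make the potential complex. On the circle it vanished for every amplitude independent of $s$; when the curvature varies, it vanishes if and only if $h^{-1}A^2$ is independent of $s$. This dictates $A=h^{1/2}\varphi$.

\begin{lemma}\label{lem:wave}
In $\mathcal T$ we have $(-\Delta+V_g-k^2)(e^{iks}h^{1/2}\varphi)=0$ with the real function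
\begin{equation}\label{eq:Vg}
V_g=v+k^2(1-h^{-2})-\frac{2\kappa\,\partial_{y_1}\varphi}{h\varphi}+\frac{\kappa^2}{4h^2}+\frac{h_{ss}}{2h^3}-\frac{3h_s^2}{4h^4}.
\end{equation}
It is even in $s$, equals $v$ for $|s|\le D$, and $\partial_{s,y}^\beta(V_g-v)=O((\log k)^{-1})$ uniformly in $\mathcal T$ for every $\beta$.
\end{lemma}

\begin{proof}
Let $A=h^{1/2}\varphi$. By \eqref{eq:laplace} and \eqref{eq:transport} the equation holds with
\[
V_g=k^2(1-h^{-2})+A^{-1}\big[h^{-1}\partial_s(h^{-1}\partial_sA)+h^{-1}\partial_{y_1}(h\,\partial_{y_1}A)+\Delta_{y'}A\big].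
\]
First, $h^{-1}\partial_sA=\frac12h^{-3/2}h_s\varphi$, whose $s$-derivative is $(\frac12h^{-3/2}h_{ss}-\frac34h^{-5/2}h_s^2)\varphi$; division by $hA=h^{3/2}\varphi$ gives the last two terms of \eqref{eq:Vg}. Second, $\partial_{y_1}h=-\kappa$, so $h\,\partial_{y_1}A=h^{3/2}\partial_{y_1}\varphi-\frac12\kappa h^{1/2}\varphi$ and
\[
\partial_{y_1}(h\,\partial_{y_1}A)=h^{3/2}\partial_{y_1}^2\varphi-2\kappa h^{1/2}\partial_{y_1}\varphi+\tfrac14\kappa^2h^{-1/2}\varphi ;
\]
division by $h^{3/2}\varphi$ gives $\partial_{y_1}^2\varphi/\varphi$ and the third and fourth terms. Third, $A^{-1}\Delta_{y'}A=\Delta_{y'}\varphi/\varphi$, which adds up with $\partial_{y_1}^2\varphi/\varphi$ to $v$.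

The functions $\kappa,h,h_{ss},h_s^2$ are even in $s$, and $\kappa=0$, $h=1$ for $|s|\le D$. Write $1-h^{-2}=\Psi(\kappa y_1)$ with $\Psi(a)=1-(1-a)^{-2}$, smooth on $[-\frac12,\frac12]$ and $\Psi(0)=0$. Then $|\Psi(\kappa y_1)|\le C|\kappa y_1|$, and every derivative of $\Psi(\kappa y_1)$ is a sum of terms containing at least one factor $\partial^\beta(\kappa y_1)$. By \eqref{eq:kappay}, all derivatives of $k^2(1-h^{-2})$ are $O(k^2Y/D)=O((\log k)^{-1})$. Each of the last four terms of \eqref{eq:Vg} contains a factor $\kappa$, $h_s$ or $h_{ss}$, with all derivatives $O(Y/D)$, times a function with bounded derivatives by \eqref{eq:vsmall} and \eqref{eq:kappay}.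
\end{proof}

\subsection{Proof of Proposition~\ref{prop:guide}}
Fix an even $\theta_0\in C_c^\infty(\mathbb R;[0,1])$, equal to $1$ on $[-1,1]$ and supported in $[-2,2]$, and let $\theta(s)=\theta_0(s/\rho)$; its derivatives are bounded independently of $\rho\ge1$. The function
\[
Q(s,y)=U(s,y)-\theta(s)v(y)
\]
is real, in $C_b^\infty$, even in $s$ and supported in $|s|\le2\rho\le\ell/8$. Let $q,f,\mathcal E$ be given by Lemma~\ref{lem:gap} with $M=J+1$. The functions $\theta v$, $q$, $f$, $\mathcal E$ are supported in $|s|\le3\ell/4<D$, so they define smooth functions on $\mathcal T$. Fix $\chi_0\in C_c^\infty([0,2))$ real with $\chi_0=1$ on $[0,1]$, and $\chi_1$ smooth with values in $[0,1]$, equal to $1$ on $[0,\frac12]$ and supported in $[0,1]$.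

\emph{The potential.} In $\mathcal T$ let
\[
V^\sharp=V_g-\theta v+q,\qquad V=\chi_0(|y|/Y)\,V^\sharp,
\]
and let $V=0$ outside $\mathcal T$. The support of $V$ lies in the compact set $X(\{|y|\le2Y\})\subset\mathcal T$, so $V\in C_c^\infty(\mathbb R^d)$, and $V$ is real. It is even by \eqref{eq:Xprops}, because $V_g$, $\theta$ and $\eta$ are even in $s$ and $\mathcal T$ is invariant under $\sigma$. By \eqref{eq:ball}, a point of $B(0,\rho)$ has $|s|<\rho\le\ell/16$, where $V_g=v$, $\theta=1$ and $\eta=0$, so $V^\sharp=0$. This proves (a).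

\emph{The size of the potential.} The coefficients $\gamma_i'(s)=\gamma_{0,i}'(s/D)$, $\nu_i(s)$ and $h^{-1}$ in \eqref{eq:laplace}, and the cutoff $\chi_0(|y|/Y)$, have $(s,y)$-derivatives bounded by constants that depend only on the order, on $d$ and on the fixed functions $\kappa_0,\chi_0$, once $D,Y\ge1$ and \eqref{eq:klarge} holds. Writing $V=\chi_0\,[(1-\theta)v+q+(V_g-v)]$ and applying \eqref{eq:laplace} repeatedly, we obtain
\[
\|V\|_{C^J}\le C_J\Big(\|(1-\theta)v\|_{C^J}+\|\eta p_0\|_{C^J}+\|q-\eta p_0\|_{C^J}+\|V_g-v\|_{C^J}\Big),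
\]
where the norms on the right are taken in the variables $(s,y)$ and $C_J$ is independent of $W,\ell,k$. We make each of the four terms smaller than $2^{-J}/(4C_J)$. The first is $O(W^{-2})$ by \eqref{eq:vsmall}; this fixes $W$. In the second, $p_0=\int_{-\infty}^0(\theta v-U)\,ds$ does not depend on $\ell$ and $\|\eta\|_{C^J}=O(1/\ell)$; this fixes $\ell\ge16\rho$. With $W$ and $\ell$ fixed, the third term is $O(k^{-1})$ by \eqref{eq:expansion} and the fourth is $O((\log k)^{-1})$ by Lemma~\ref{lem:wave}. So (b) holds for large $k$.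

\emph{The wave.} In $\mathcal T$ let $u_0=e^{iks}h^{1/2}\varphi e^f$, which is well defined and smooth because $kL\in2\pi\mathbb Z$. We claim that
\begin{equation}\label{eq:u0}
(-\Delta+U+V^\sharp-k^2)u_0=-e^{iks}\varphi e^f\mathcal E\quad\text{in }\mathcal T .
\end{equation}
For $|s|<D$ we have $h=1$, $X(s,y)=(s,y)$ and $U+V^\sharp=v+Q+q$, so \eqref{eq:u0} is \eqref{eq:ansatz}. For $|s|>3\ell/4$ we have $f=\theta=q=\mathcal E=0$, and $U=0$ by \eqref{eq:ball}, so \eqref{eq:u0} is Lemma~\ref{lem:wave}. The two regions cover $\mathcal T$. Let $u=c\,\chi u_0$ with $\chi=\chi_1(|y|/Y)$, extended by zero, and $c>0$ such that $\|u\|_2=1$. Then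
\[
c^{-2}=\int\chi^2h^2\varphi^2e^{2\operatorname{Re}f}\,ds\,dy=(1+o(1))\,L\,\|\varphi\|_{L^2(\mathbb R^n)}^2,
\]
since $h=1+O(Y/D)$ and $e^{2\operatorname{Re}f}=1+O(k^{-1})$ uniformly, and $Y\to\infty$. Hence $c^2\asymp k^{-2}(\log k)^{-3}$. As $\tau<\rho$, we have $x_*=X(-\tau,0)$ and $|u(x_*)|^2=c^2e^{-2}e^{2\operatorname{Re}f(-\tau,0)}\ge c_1k^{-2}(\log k)^{-3}$ with $c_1>0$ independent of $k$. Once $c_1\log k\ge1$ this gives (c).

\emph{The error.} On $\operatorname{supp}u$ we have $|y|\le Y$, so $V=V^\sharp$ there, and \eqref{eq:u0} gives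
\[
g=-c\,\big[\chi e^{iks}\varphi e^f\mathcal E+2\nabla\chi\cdot\nabla u_0+(\Delta\chi)u_0\big],
\]
with $c\le1$ for large $k$. The first term is bounded by $Ck^{-J-1}\varphi(y)$ and supported in $|s|\le\ell$, where the volume element is $ds\,dy$, so it is $O(k^{-J-1})$ in $L^2$ and in $L^\infty$. The functions $\nabla\chi$ and $\Delta\chi$ are bounded and vanish for $|y|<Y/2$. By \eqref{eq:laplace} and \eqref{eq:vsmall}, $|u_0|+|\nabla u_0|\le Ck\varphi$, and for $|y|\ge Y/2$
\[
\varphi\le e^{-Y/(2W)}=k^{-(\log k)/(2W)} .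
\]
The volume of $\operatorname{supp}u$ is at most $CLY^n$, which is polynomial in $k$. So the last two terms are smaller than any power of $k^{-1}$ in both norms, and $\|g\|_2+\|g\|_\infty\le Ck^{-J-1}\le k^{-J}$ for large $k$. This proves (d).
\qed

\section{Infinitely many guides in one potential}\label{sec:many}

We apply Proposition~\ref{prop:guide} repeatedly. Each new guide vanishes on a ball that contains all earlier guides and all earlier quasimodes, so the earlier equations remain exactly valid. The window width $\varepsilon_j=k_j^{-d-2}$ below is large compared with the quasimode error, and small enough that the operators we compare with have negligible spectral mass in the window.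

\begin{proposition}\label{prop:many}
Let $\rho_0\ge1$, $0\le\tau<\rho_0$, and let $U_0\in C_c^\infty(\mathbb R^d)$ be real and even with $\operatorname{supp}U_0\subset B(0,\rho_0)$. There are a real $V_\infty\in C_b^\infty(\mathbb R^d)$, with $V_\infty=U_0$ on $B(0,\rho_0)$ and $\partial^\alpha V_\infty\to0$ at infinity for all $\alpha$, and numbers $k_j\to\infty$ such that, with $\varepsilon_j=k_j^{-d-2}$, for all large $j$
\[
\mathbf 1_{[k_j^2-\varepsilon_j,\,k_j^2+\varepsilon_j]}(H_{V_\infty})(x_*,x_*)\ge\tfrac1{36}\,k_j^{-2}(\log k_j)^{-4}.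
\]
\end{proposition}

\begin{proof}
Suppose that $j\ge1$ and that an even real $U_{j-1}\in C_c^\infty$ with support in $B(0,\rho_{j-1})$, $\rho_{j-1}\ge\rho_0$, has been constructed. Apply Proposition~\ref{prop:guide} with $U=U_{j-1}$, $\rho=\rho_{j-1}$, $J=j+2d+2$ and an admissible $k=k_j\ge j$, and call the result $V^{(j)},u_j,g_j$. Put $U_j=U_{j-1}+V^{(j)}$, which is even by (a), and choose $\rho_j>\rho_{j-1}+1$ such that $B(0,\rho_j)$ contains the supports of $V^{(j)}$ and $u_j$. Let $V_\infty=U_0+\sum_{j\ge1}V^{(j)}$.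

By (a), $\operatorname{supp}V^{(j)}\subset\{\rho_{j-1}\le|x|<\rho_j\}$. These shells are disjoint from each other and from $B(0,\rho_0)$, and $\rho_j\to\infty$. So the sum is locally finite, $V_\infty$ is smooth and equals $U_0$ on $B(0,\rho_0)$. By (b), $|\partial^\alpha V_\infty|\le2^{-j}$ on the $j$th shell once $j\ge|\alpha|$, while the remaining shells fill a bounded set. Hence $V_\infty\in C_b^\infty$ and $\partial^\alpha V_\infty\to0$ at infinity.

On $B(0,\rho_j)\supset\operatorname{supp}u_j$ we have $V_\infty=U_{j-1}+V^{(j)}$, so $(H_{V_\infty}-k_j^2)u_j=g_j$ and $\|g_j\|_2+\|g_j\|_\infty\le k_j^{-2d-3}$ by (d). Apply Lemma~\ref{lem:nearjump} with $\Lambda=k_j^2$, $\varepsilon=\varepsilon_j$ and $K=\|V_\infty\|_\infty$; the constant $C$ does not depend on $j$. The error terms are at most $Ck_j^{-2d-3}+Ck_j^{d/2+d+2-2d-3}\le2Ck_j^{-2}$, since $d\ge2$. For large $j$ this is at most $\frac12k_j^{-1}(\log k_j)^{-2}$, and by (c) the square root of the kernel at $(x_*,x_*)$ is at least $\frac16k_j^{-1}(\log k_j)^{-2}$.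
\end{proof}

For the rest of the paper let
\begin{equation}\label{eq:lambdas}
\lambda_j^+=(k_j^2+\varepsilon_j)^{1/2},\qquad\lambda_j^-=(k_j^2-2\varepsilon_j)^{1/2},\qquad I_j=(k_j^2-2\varepsilon_j,\,k_j^2+\varepsilon_j].
\end{equation}
Then $\lambda_j^\pm/k_j\to1$, and $I_j$ contains the closed window of Proposition~\ref{prop:many}. By \eqref{eq:increment} and monotonicity, for large $j$,
\begin{equation}\label{eq:rise}
e_{V_\infty}(\lambda_j^+,x_*)-e_{V_\infty}(\lambda_j^-,x_*)=\mathbf 1_{I_j}(H_{V_\infty})(x_*,x_*)\ge\tfrac1{36}k_j^{-2}(\log k_j)^{-4}.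
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:many} with $U_0=0$, $\rho_0=1$, $\tau=0$, so that $x_*=0$, and let $V_1=V_\infty$. It vanishes on $B(0,1)$ and decays with all derivatives. By \eqref{eq:free} and the mean value theorem,
\[
e_0(\lambda_j^+,0)-e_0(\lambda_j^-,0)=c_d\big[(k_j^2+\varepsilon_j)^{d/2}-(k_j^2-2\varepsilon_j)^{d/2}\big]\le Ck_j^{d-2}\varepsilon_j=Ck_j^{-4}.
\]
With $\delta(\lambda)=e_{V_1}(\lambda,0)-e_0(\lambda,0)$, this and \eqref{eq:rise} give
\[
\delta(\lambda_j^+)-\delta(\lambda_j^-)\ge\tfrac1{36}k_j^{-2}(\log k_j)^{-4}-Ck_j^{-4}\ge\tfrac1{50}k_j^{-2}(\log k_j)^{-4}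
\]
for large $j$. So $|\delta|\ge\frac1{100}k_j^{-2}(\log k_j)^{-4}$ at one of the points $\lambda_j^\pm$, and since $\lambda_j^\pm/k_j\to1$ the upper limit in the theorem is at least $\frac1{100}$. If $\delta(\lambda)=O(\lambda^{-N})$ with $N>2$, the upper limit would be $0$.
\end{proof}

\section{Arbitrary background potentials}\label{sec:general}

For a general $V_2$ two new difficulties appear. First, $V_2$ need not be even. We place $x_*$ off the mirror plane, cut $V_2$ off near $x_*$ and add the mirror image. Second, we have no upper bound for the spectral mass of $H_{V_2}$ in short windows; Proposition~\ref{prop:many} shows that it can be large. We avoid $V_2$ altogether: we construct two potentials that both agree with $V_2$ near $x_*$ and whose spectral functions differ from each other, so that at least one of them differs from $e_{V_2}$. One is the compactly supported $U_0$, the other is $V_\infty$. What is needed is an upper bound in short windows for compactly supported potentials, and it follows from a weighted estimate for the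 resolvent near the real axis.

\subsection{The free resolvent}
In dimension one the kernel of $(-\partial_x^2-\zeta^2)^{-1}$, $\operatorname{Im}\zeta>0$, is $ie^{i\zeta|x-x'|}/(2\zeta)$. It is bounded by $1/(2|\zeta|)$ however small $\operatorname{Im}\zeta$ is, and the weight $\langle x\rangle^{-1}$ maps $L^2$ to $L^1$ and $L^\infty$ to $L^2$. In higher dimension a partial Fourier transform reduces to this case with $\zeta^2=z-|\xi'|^2$, but now $|\zeta|$ can be small. We therefore first localize to cones in which the frequency $\xi_i$ in the chosen direction is large; there one of the two factors $\xi_i\pm\zeta$ is large whatever $\zeta$ is.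

\begin{lemma}\label{lem:free}
There is $C=C(d)$ such that for $\mu\ge1$, $0<\varepsilon\le1$ and $z=\mu+i\varepsilon$ the operator $T_0(z)=\langle x\rangle^{-1}(-\Delta-z)^{-1}\langle x\rangle^{-1}$ has norm at most $C\mu^{-1/2}$ on $L^2(\mathbb R^d)$.
\end{lemma}

\begin{proof}
We must show $\|\langle x\rangle^{-1}(-\Delta-z)^{-1}w\|_2\le C\mu^{-1/2}\|\langle x\rangle w\|_2$ when $\langle x\rangle w\in L^2$. Let $\hat w(\xi)=\int e^{-ix\cdot\xi}w(x)\,dx$; the resolvent multiplies $\hat w$ by $(|\xi|^2-z)^{-1}$. Fix a smooth radial $\beta$ with values in $[0,1]$, equal to $1$ for $\frac34\le|\xi|\le\frac32$ and supported in $\frac12\le|\xi|\le2$. Where $\beta(\xi/\sqrt\mu)\ne1$ we have $|\xi|^2<\frac9{16}\mu$ or $|\xi|^2>\frac94\mu$, so $\big||\xi|^2-z\big|\ge\frac7{16}\mu$. The part of the resolvent with the factor $1-\beta(\xi/\sqrt\mu)$ therefore has $L^2$ norm at most $\frac{16}{7}\mu^{-1}\|w\|_2$.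

The $2d$ open cones $\{\pm\xi_i>|\xi|/(2\sqrt d)\}$ cover $\mathbb R^d\setminus\{0\}$, because $\max_i|\xi_i|\ge|\xi|/\sqrt d$. A smooth partition of unity on the sphere subordinate to them, extended homogeneously of degree $0$, splits $\beta(\xi/\sqrt\mu)$ into functions $\beta_{i,\pm}(\xi)$ with values in $[0,1]$, first derivatives $O(\mu^{-1/2})$, and support in $\pm\xi_i\ge c_0\sqrt\mu$, $c_0=1/(4\sqrt d)$. The reflection $x_i\mapsto-x_i$ commutes with $\Delta$ and $\langle x\rangle$ and exchanges the two half-spaces, so it suffices to treat $\beta_{i,+}$. Let $\xi'$ and $x'$ collect the variables other than $\xi_i$ and $x_i$, and let $\zeta=\zeta(\xi')$ be the square root of $z-|\xi'|^2$ with $\operatorname{Im}\zeta>0$. From $2\operatorname{Re}\zeta\operatorname{Im}\zeta=\varepsilon>0$ we get $\operatorname{Re}\zeta>0$. Since $|\xi|^2-z=(\xi_i-\zeta)(\xi_i+\zeta)$, the piece $u$ to be estimated is given by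
\[
\hat u=(|\xi|^2-z)^{-1}\beta_{i,+}\hat w=(\xi_i-\zeta)^{-1}\hat G,\qquad\hat G=(\xi_i+\zeta)^{-1}\beta_{i,+}\hat w .
\]
On $\operatorname{supp}\beta_{i,+}$ we have $|\xi_i+\zeta|\ge\xi_i+\operatorname{Re}\zeta\ge c_0\sqrt\mu$, and $\zeta$ does not depend on $\xi_i$, so
\[
\partial_{\xi_i}\hat G=-(\xi_i+\zeta)^{-2}\beta_{i,+}\hat w+(\xi_i+\zeta)^{-1}\big[(\partial_{\xi_i}\beta_{i,+})\hat w+\beta_{i,+}\partial_{\xi_i}\hat w\big].
\]
Thus $\|\hat G\|_2+\|\partial_{\xi_i}\hat G\|_2\le C\mu^{-1/2}(\|\hat w\|_2+\|\partial_{\xi_i}\hat w\|_2)$, and by Plancherel's theorem $\|\langle x_i\rangle G\|_2\le C\mu^{-1/2}\|\langle x\rangle w\|_2$.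

The factor $(\xi_i-\zeta)^{-1}$ can be as large as $1/\operatorname{Im}\zeta$, but it is the Fourier transform of a bounded function: $\int_0^\infty ie^{i\zeta a}e^{-ia\xi_i}\,da=(\xi_i-\zeta)^{-1}$, and $|ie^{i\zeta a}|\le1$ for $a>0$. Denote by a tilde the Fourier transform in $x'$ alone. For almost every $\xi'$, $\tilde u(\cdot,\xi')$ is the convolution of $\tilde G(\cdot,\xi')$ with $ie^{i\zeta a}\mathbf 1_{a>0}$, so $|\tilde u(x_i,\xi')|\le\int|\tilde G(a,\xi')|\,da$. Minkowski's inequality, Plancherel's theorem in $x'$, and the Cauchy--Schwarz inequality with $\int\langle a\rangle^{-2}da=\pi$ give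
\[
\|u(x_i,\cdot)\|_{L^2(dx')}\le\int\|G(a,\cdot)\|_{L^2(dx')}\,da\le\sqrt\pi\,\|\langle x_i\rangle G\|_2
\]
for almost every $x_i$. Hence $\|\langle x\rangle^{-1}u\|_2\le\|\langle x_i\rangle^{-1}u\|_2\le\pi\|\langle x_i\rangle G\|_2\le C\mu^{-1/2}\|\langle x\rangle w\|_2$. Summing the $2d+1$ pieces proves the lemma.
\end{proof}

\subsection{Short windows for compactly supported potentials}

\begin{lemma}\label{lem:window}
Let $U\in C_c^\infty(\mathbb R^d)$ be real. For each $x$ there are $C$ and $k_0$ such that for $k\ge k_0$ and $0<\varepsilon\le1$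
\[
\mathbf 1_{[k^2-2\varepsilon,\,k^2+2\varepsilon]}(H_U)(x,x)\le C\varepsilon k^{d-1}.
\]
\end{lemma}

For $U=0$ the left side is of order $\varepsilon k^{d-2}$ by \eqref{eq:free}, so the lemma loses a factor $k$, which we can afford. The compact support enters only through the boundedness of $\langle x\rangle^2U$. Decay at an unspecified rate is not enough: for $V_\infty$ and $\varepsilon=\varepsilon_j$ the bound would be $Ck_j^{-3}$, contradicting Proposition~\ref{prop:many}.

\begin{proof}
Write $H=H_U$ and $T(z)=\langle x\rangle^{-1}(H-z)^{-1}\langle x\rangle^{-1}$, a bounded operator for $\operatorname{Im}z>0$. The resolvent identity $(H-z)^{-1}=(-\Delta-z)^{-1}-(-\Delta-z)^{-1}U(H-z)^{-1}$ becomes $T=T_0-T_0\,(\langle x\rangle^2U)\,T$. By Lemma~\ref{lem:free} there is $\mu_0\ge1$ with $\|T_0(\mu+i\varepsilon)\|\,\|\langle x\rangle^2U\|_\infty\le\frac12$ for $\mu\ge\mu_0$, so $\|T\|\le\|T_0\|+\frac12\|T\|$ and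
\begin{equation}\label{eq:LAP}
\|T(\mu+i\varepsilon)\|\le C\mu^{-1/2},\qquad\mu\ge\mu_0,\quad0<\varepsilon\le1 .
\end{equation}

Formally, the kernel at $(x,x)$ is the spectral measure of the delta function at $x$, which is not in $L^2$. As in Lemma~\ref{lem:nearjump}, we smooth it with the heat semigroup at time $1/\Lambda$, $\Lambda=k^2\ge1$. Let $\psi\in L^2$ represent the functional $w\mapsto(e^{-H/\Lambda}w)(x)=\langle w,\psi\rangle$. By \eqref{eq:domination}, $|\langle w,\psi\rangle|\le e^{\|U\|_\infty}\int p_{1/\Lambda}(x-x')|w(x')|\,dx'$ for all $w\in L^2$, so $|\psi(x')|\le C\Lambda^{d/2}e^{-\Lambda|x-x'|^2/4}$ almost everywhere, and, with $\langle x'\rangle\le2\langle x\rangle\langle x-x'\rangle$,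
\begin{equation}\label{eq:psi}
\int\langle x'\rangle^2|\psi(x')|^2\,dx'\le C\langle x\rangle^2\Lambda^d\int\langle a\rangle^2e^{-\Lambda|a|^2/2}\,da\le C_x\Lambda^{d/2}=C_xk^d .
\end{equation}
Let $I=[k^2-2\varepsilon,k^2+2\varepsilon]$, $\Pi=\mathbf 1_I(H)$, and let $e^{H/\Lambda}\Pi$ be the bounded self-adjoint operator with symbol $e^{E/\Lambda}\mathbf 1_I(E)\le e^3\mathbf 1_I(E)$. From $\Pi w=e^{-H/\Lambda}(e^{H/\Lambda}\Pi w)$ we get $(\Pi w)(x)=\langle w,e^{H/\Lambda}\Pi\psi\rangle$, that is, $\Pi_x=e^{H/\Lambda}\Pi\psi$. Let $\omega$ be the spectral measure of $\psi$, the finite positive measure with $\langle b(H)\psi,\psi\rangle=\int b\,d\omega$ for bounded Borel $b$. By \eqref{eq:CS},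
\[
\Pi(x,x)=\|e^{H/\Lambda}\Pi\psi\|_2^2\le e^6\,\omega(I).
\]

It remains to bound $\omega(I)$ by the resolvent. Let $\mu_\pm=k^2\pm3\varepsilon$. Since $\operatorname{Im}(E-\mu-i\varepsilon)^{-1}=\varepsilon/((E-\mu)^2+\varepsilon^2)$, Fubini's theorem gives
\[
\int_{\mu_-}^{\mu_+}\operatorname{Im}\langle(H-\mu-i\varepsilon)^{-1}\psi,\psi\rangle\,d\mu=\int\Big[\arctan\frac{\mu_+-E}\varepsilon+\arctan\frac{E-\mu_-}\varepsilon\Big]d\omega(E)\ge\frac\pi2\,\omega(I):
\]
the bracket is the integral of a positive function, and for $E\in I$ both arguments are at least $1$. On the other hand, with $\psi_1=\langle\cdot\rangle\psi$ we have $\langle(H-z)^{-1}\psi,\psi\rangle=\langle T(z)\psi_1,\psi_1\rangle$. If $k\ge2$ and $k^2-3\ge\mu_0$, then $\mu\ge\max(\mu_0,k^2/4)$ on the interval of integration, whose length is $6\varepsilon$, and \eqref{eq:LAP}, \eqref{eq:psi} bound the left side by $C\varepsilon k^{-1}k^d$.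
\end{proof}

\subsection{Proof of Theorem~\ref{thm:general}}
A translation of $\mathbb R^d$ carries potentials and spectral functions along, so we may assume $x_*=(-\tau,0)$ with $\tau=r+2$. Let $\chi\in C_c^\infty(B(x_*,r+1))$ be real with $\chi=1$ on $B(x_*,r)$, and put
\[
U_0=\chi V_2+(\chi V_2)\circ\sigma,\qquad\rho_0=2r+4 .
\]
The function $U_0$ is real and even. Since $B(x_*,r+1)\subset B(0,2r+3)$, it is supported in $B(0,\rho_0)$; also $\tau<\rho_0$ and $B(x_*,r)\subset B(0,\rho_0)$. The ball $B(x_*,r+1)$ lies in $\{x_1<-1\}$, so the second summand is supported in $\{x_1>1\}$ and $U_0=V_2$ on $B(x_*,r)$. Let $V_\infty$ and $k_j$ be given by Proposition~\ref{prop:many}. Both $U_0$ and $V_\infty$ lie in $C_b^\infty$, equal $V_2$ on $B(x_*,r)$, and tend to $0$ at infinity with all derivatives.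

The interval $I_j$ of \eqref{eq:lambdas} is contained in $[k_j^2-2\varepsilon_j,k_j^2+2\varepsilon_j]$. By \eqref{eq:increment}, monotonicity and Lemma~\ref{lem:window},
\[
e_{U_0}(\lambda_j^+,x_*)-e_{U_0}(\lambda_j^-,x_*)\le C\varepsilon_jk_j^{d-1}=Ck_j^{-3}.
\]
With $\delta(\lambda)=e_{V_\infty}(\lambda,x_*)-e_{U_0}(\lambda,x_*)$, this and \eqref{eq:rise} give
\[
\delta(\lambda_j^+)-\delta(\lambda_j^-)\ge\tfrac1{36}k_j^{-2}(\log k_j)^{-4}-Ck_j^{-3}\ge\tfrac1{50}k_j^{-2}(\log k_j)^{-4}
\]
for large $j$, so there is $\lambda_j\in\{\lambda_j^+,\lambda_j^-\}$ with $|\delta(\lambda_j)|\ge\frac1{100}k_j^{-2}(\log k_j)^{-4}$. Since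
\[
|\delta(\lambda_j)|\le|e_{V_\infty}(\lambda_j,x_*)-e_{V_2}(\lambda_j,x_*)|+|e_{U_0}(\lambda_j,x_*)-e_{V_2}(\lambda_j,x_*)|,
\]
for each large $j$ one of the two terms on the right is at least $\frac1{200}k_j^{-2}(\log k_j)^{-4}$, and one of them is so for infinitely many $j$. Let $V_1\in\{V_\infty,U_0\}$ be the corresponding potential. As $\lambda_j/k_j\to1$, the upper limit in the theorem is at least $\frac1{200}$.
\qed

\begin{thebibliography}{1}

\bibitem{banff}
\emph{Classical Wave Methods And Modern Gauge Transforms:},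
\texttt{https://www.birs.ca/workshops/2022/22w5163/files/Galkowski/GPS-Banff.pdf}.

\end{thebibliography}
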